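# Post-critically finite maps with a totally invariant hyperplane: rigidity over the map at infinity

## 1. The maps $(x,y)\mapsto(x^2+\alpha y,\;y^2)$

Let $k$ be an algebraically closed field of characteristic $0$, let $\alpha\in k$, and consider
$$f_\alpha:\mathbb A^2\to\mathbb A^2,\qquad f_\alpha(x,y)=(x^2+\alpha y,\;y^2).$$
In homogeneous coordinates this is $[z:x:y]\mapsto[z^2:x^2+\alpha yz:y^2]$, an endomorphism of $\mathbb P^2$ of degree $2$. The line at infinity $\{z=0\}$ is its own full preimage, and on it $f_\alpha$ acts by $[x:y]\mapsto[x^2:y^2]$, whatever $\alpha$ is.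

Let us follow the critical curves. The Jacobian determinant is
$$\det\begin{pmatrix}2x&\alpha\\0&2y\end{pmatrix}=4xy,$$
so the critical curves in $\mathbb A^2$ are the lines $\{y=0\}$ and $\{x=0\}$. The first is mapped onto itself. For the second, put, for $s\in k$,
$$P_s=\{x^2=s^2y\}=\{(su,u^2):u\in k\}.$$
Then $P_0$ is the line $\{x=0\}$, the other $P_s$ are parabolas, and $P_s=P_{s'}$ exactly when $s^2=s'^2$. Since
$$f_\alpha(su,u^2)=\big((s^2+\alpha)u^2,\,u^4\big)=\big((s^2+\alpha)w,\,w^2\big)\quad\text{with } w=u^2,$$
we get $f_\alpha(P_s)=P_{s^2+\alpha}$. The successive images of the line $\{x=0\}$ are the curves $P_{s_n}$, where $s_0=0$, $s_{n+1}=s_n^2+\alpha$. So the critical curves of $f_\alpha$ have finitely many different images if and only if $0$ has a finite orbit under $s\mapsto s^2+\alpha$. This holds for $\alpha=0$, for $\alpha=-1$ (orbit $0,-1,0,\dots$) and for $\alpha=-2$ (orbit $0,-2,2,2,\dots$). It fails for $\alpha=1$ (orbit $0,1,2,5,26,\dots$).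

Can $\alpha$ move in a family of such maps? Let $\alpha(t)\in k[t]$ be a non-constant polynomial, and suppose that every $f_{\alpha(t)}$ has finite critical orbits. Fix a prime $p$ and choose $t\in k$ with $\alpha(t)=1/p$. Then $s_1=1/p$, and with the $p$-adic absolute value on $\mathbb Q$ we find $|s_n|_p=p^{2^{n-1}}$ by induction, because $|s_n^2|_p>|1/p|_p$ for $n\ge1$. The orbit is infinite, a contradiction. So $\alpha$ cannot move.

Was it only the special shape of $f_\alpha$ that made this work? We had a family whose action on the hyperplane at infinity does not vary and whose critical hypersurfaces all have finite orbits. Must such a family be constant up to a change of coordinates? These notes prove that it must. They keep two features of the computation above: a member of the family is chosen whose coefficient is $p^{-n}$, and a $p$-adic absolute value then detects that a critical orbit is infinite. The second feature needs a new form in dimension $N\ge2$.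

## 2. Totally invariant hyperplanes, critical orbits, isotrivial families

Throughout, $k$ is algebraically closed of characteristic $0$, and $N\ge1$, $d\ge2$ are fixed. Varieties over algebraically closed fields are identified with their closed points.

**Definition (PCF).** Let $f:\mathbb P^N\to\mathbb P^N$ be an endomorphism of degree $d$ with critical (ramification) locus $C_f$. It is *post-critically finite* (PCF) if $\bigcup_{n\ge1}f^n(C_f)$ is algebraic. Equivalently, and this is the form we use, every irreducible component $Z$ of $C_f$ has finite forward orbit: the sequence $f^n(Z)$ takes finitely many values.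

**Definition (totally invariant hyperplane).** A hyperplane $H\subset\mathbb P^N$ is *totally invariant* if $f^*H=dH$. When $N\ge2$, $f$ restricts to an endomorphism $f|_H$ of $H\cong\mathbb P^{N-1}$ of degree $d$.

For $N=1$, $H$ is a point, $f$ is a polynomial of degree $d$, and $f|_H$ is the trivial map of a point. The maps $f_\alpha$ of Section 1 are PCF exactly when $s^2+\alpha$ is, and there $f_\alpha|_H$ is $[x^2:y^2]$.

Let $\mathsf M_d^N$ be the moduli space of degree-$d$ endomorphisms of $\mathbb P^N$ up to conjugation by $\mathrm{PGL}_{N+1}$.

**Definition (families).** An *algebraic family* $f=(f_t)_{t\in B}$ is an endomorphism of $\mathbb P^N_B$ of degree $d$ over an irreducible variety $B$ over $k$, together with a hyperplane $H\subset\mathbb P^N$ such that $f_t^*H=dH$ for all $t$. It is *isotrivial* if all $f_t$ are conjugate under $\mathrm{PGL}_{N+1}(k)$, that is, if the induced map $B\to\mathsf M_d^N$ is constant. For $N\ge2$, isotriviality of $f|_H=(f_t|_H)_{t\in B}$ is defined in the same way with $\mathrm{PGL}_N$ and $\mathsf M_d^{N-1}$. For $N=1$, $f|_H$ is regarded as isotrivial automatically (and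 $\mathsf M_d^0$ as a point).

For instance $(t^{-1}x^2)_{t\ne0}$ is isotrivial: conjugating by $x\mapsto tx$ gives $x^2$. The following statement is posed as a conjecture in "The critical height of an endomorphism of projective space", https://math.mit.edu/~drew/vantage/IngramSlides.pdf.

**Theorem 1.** If $f$ is an algebraic family of PCF maps with $f^*H=dH$, and $f|_H$ is isotrivial, then $f$ is isotrivial. This holds for every $N\ge1$, $d\ge2$ and every algebraically closed $k$ of characteristic $0$. It suffices that $f_t$ is PCF for every closed point $t\in B(k)$.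

**Polynomial form.** Put $H=\{x_0=0\}$ and $\mathbb A^N=\mathbb P^N\setminus H$. The condition $f^*H=dH$ says that the first coordinate of $f$ is a nonzero multiple of $x_0^d$. Dividing by the constant and setting $x_0=1$, we see that $f$ is a polynomial self-map of $\mathbb A^N$,
$$f=G+f_1+\dots+f_d,\qquad f_i\text{ homogeneous of degree }d-i,\qquad G^{-1}(0)=\{0\},\tag{1}$$
where $G$ and the $f_i$ are $N$-tuples of forms. The *leading form* $G$ is a lift of $g:=f|_H$.

We recall three facts, valid over any algebraically closed field for $F=F_d+(\text{lower degree})$ with $F_d$ homogeneous of degree $d$ and $F_d^{-1}(0)=\{0\}$. Such an $F$ extends to an endomorphism of $\mathbb P^N$ which pulls $\mathcal O(1)$ back to $\mathcal O(d)$ and satisfies $F^{-1}(H)=H$. It is therefore finite and surjective of degree $d^N$, also as a map $\mathbb A^N\to\mathbb A^N$. Consequently, images of irreducible closed hypersurfaces are irreducible closed hypersurfaces.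

The Jacobian determinant of the homogeneous lift of $f$ is $d\,x_0^{d-1}$ times the homogenization of $\det Df$. So $C_f$ is the union of $H$, which is mapped to itself, and of the closure of
$$C_f'=\{\det Df=0\}\subset\mathbb A^N.$$
Hence $f$ is PCF if and only if every irreducible component of the hypersurface $C'_f$ has finite forward orbit.

**Normalization.** Conjugating $f$ by $x\mapsto x+a$ gives $f(x+a)-a$. This keeps $G$ and replaces $f_1$ by $f_1+DG\cdot a$; the constant $-a$ does not reach degree $d-1\ge1$. In characteristic $0$ we have $\det DG\neq0$, because the finite map $G$ is separable. So $a\mapsto DG\cdot a$ is an injective linear map from $N$-vectors to $N$-tuples of forms of degree $d-1$. Fix a set $I$ of $N$ elements of the monomial basis of the target such that the corresponding $N\times N$ minor $\delta_I$ is nonzero.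

**Definition (normalized).** $f$ is *normalized* if the $I$-coefficients of $f_1$ vanish.

Exactly one translate of $f$ is normalized, and $a$ is found by solving a linear system whose matrix depends only on $G$ and has determinant $\delta_I$. For $N=1$ and $G=x^d$ we have $DG\cdot a=dax^{d-1}$ and $\delta_I=d$; normalized means that there is no term $x^{d-1}$. For $N=2$ and $G=(x^2,y^2)$ we have $DG\cdot a=(2a_1x,2a_2y)$. Take $I=\{(x,0),(0,y)\}$, so $\delta_I=4$. The maps $f_\alpha$ are normalized.

**Absolute values.** Let $K$ be algebraically closed with a non-archimedean absolute value, valuation ring $O$ and residue field $\kappa$. Then $\kappa$ is algebraically closed and the value group $|K^*|$ is divisible. We write reductions with a tilde or a bar. $\|\cdot\|$ is the maximum absolute value of the coefficients; in the non-archimedean case this is the *Gauss norm*, and it is multiplicative. Absolute values extend to algebraic extensions.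

**Conic sets.** A closed subset of $\mathbb A^N$ is *conic* if it is stable under multiplication by nonzero scalars. In $\mathbb A^2$ the line $\{x=0\}$ is conic and the parabola $\{y=x^2\}$ is not. In $\mathbb A^1$ the only conic point is $0$. Two facts will be used.

- *Irreducible components of a conic set are conic.* If $Y$ is a component, the closure of the image of $\mathbb G_m\times Y\to\mathbb A^N$, $(\lambda,y)\mapsto\lambda y$, is irreducible, contains $Y$ and lies in the conic set. So it equals $Y$.
- *For $h$ irreducible, $\{h=0\}$ is conic if and only if $h$ is homogeneous.* If it is conic, $h(\lambda y)$ is irreducible with the same zero set as $h$, so $h(\lambda y)=\chi(\lambda)h(y)$. Two nonzero homogeneous components of degrees $i\ne i'$ would give $\lambda^{i-i'}=1$ for all $\lambda\neq0$, which is false. The converse is clear.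

## 3. One variable, and what escape does not see in two

For $N=1$ the $p$-adic computation of Section 1 can be carried out for every $d$. Let $K$ be as above, of characteristic $0$ with residue characteristic $p>d$, and let $f=x^d+a_2x^{d-2}+\dots+a_d$ be PCF over $K$. We claim that all $|a_i|\le1$.

Put $R=\max_i|a_i|^{1/i}$ and suppose $R>1$. If $|x|>R$, then $|a_ix^{d-i}|<|x|^d$ for all $i$. So $|f(x)|=|x|^d>|x|$, and the orbit of $x$ is infinite with increasing absolute values. Choose $c\in K$ with $|c|=R$ and put $F(x)=c^{-d}f(cx)=x^d+\sum c^{-i}a_ix^{d-i}$. It has coefficients in $O$, and some $|c^{-i}a_i|$ equals $1$, so $\tilde F\ne x^d$. As $d$ is a unit in $O$, the zeros $z$ of $F'$ lie in $O$ and reduce to the zeros of $\tilde F'$. The point $cz$ is critical for $f$. Since $f$ is PCF, $f(cz)$ does not escape, so $|f(cz)|\le R$, and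
$$|F(z)|=R^{-d}|f(cz)|\le R^{1-d}<1 .$$
So $\tilde F$ vanishes at every zero of $\tilde F'$. Since $p>d$, a root of $\tilde F$ of multiplicity $\mu$ is a root of $\tilde F'$ of multiplicity $\mu-1$. All $d-1$ roots of $\tilde F'$ arise like this, so $\tilde F$ has $d-(d-1)=1$ distinct root and $\tilde F=(x-a)^d$. There is no term of degree $d-1$, so $da=0$ and $a=0$. Hence $\tilde F=x^d$, a contradiction.

The sensible attempt for $N\ge2$ is to repeat this word for word: show that some critical value escapes. It stops at the sentence "since $f$ is PCF, $f(cz)$ does not escape". For hypersurfaces this inference is false. Take $f_0=(x^2,y^2)$: the critical line $\{x=0\}$ is mapped onto itself, yet its points $(0,y)$ with $|y|>1$ all escape. A critical hypersurface is unbounded, and its points near $H$ escape for PCF and non-PCF maps alike.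

What does distinguish the curves in Section 1? Rescale $f_\alpha$ with $|\alpha|>1$ by $c=\alpha$:
$$F(x,y)=\alpha^{-2}f_\alpha(\alpha x,\alpha y)=(x^2+y,\;y^2).\tag{2}$$
Over $\kappa$, the critical line $\{x=0\}$ is sent to $\{(y,y^2)\}$, a parabola and not a cone. In one variable, the conclusion was that the critical values of $\tilde F$ are $0$, which says precisely that they are conic. So we aim for two statements:

- for PCF maps, at all scales beyond $R$, the hypersurfaces of the critical orbits reduce to *cones* (Section 6);
- a polynomial map whose critical values lie on cones is a translate of its leading form (Section 5).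

In (2) the second statement can be tested. In one variable, $\tilde F=(x-a)^d$ says that $\tilde F/\tilde F'=(x-a)/d$ has no pole. The analogue in $N$ variables is the vector field $\xi$ with $DF\cdot\xi=F$. For (2) it solves $2x\xi_1+\xi_2=x^2+y$, $2y\xi_2=y^2$, so
$$\xi_2=\frac y2,\qquad \xi_1=\frac{x^2+y/2}{2x}.$$
There is no pole along $\{y=0\}$, whose image $\{y=0\}$ is a cone. There is a pole along $\{x=0\}$, whose image is the parabola.

## 4. An integrality theorem

**Theorem 2.** Let $K$ be an algebraically closed field of characteristic $0$ with a non-archimedean absolute value, valuation ring $O$, residue field $\kappa$ of characteristic $p$, where $p=0$ or $p>\max(d,N(d-1))$. Let $G$ have coefficients in $O$, with reduction satisfying $\tilde G^{-1}(0)=\{0\}$, and $|\delta_I|=1$. If $f=G+\sum f_i$ is normalized and PCF, then all its coefficients lie in $O$.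

*Remark.* Some restriction on $p$ is needed. The polynomial $x^3+\frac32x$ is normalized and PCF: its critical points satisfy $x^2=-\frac12$, and then $f(x)=x(x^2+\frac32)=x$, so they are fixed. Here $\delta_I=3$ is a $2$-adic unit, but the polynomial is not $2$-integral.

Section 5 proves a lemma over $\kappa$, Section 6 deduces Theorem 2, and Section 7 deduces Theorem 1.

## 5. Lifting the Euler field through $F$

**Lemma A.** Let $\kappa$ be algebraically closed of characteristic $p$, $p=0$ or $p>\max(d,N(d-1))$. Let $F=F_d+(\text{lower degree})$ be a polynomial self-map of $\mathbb A^N_\kappa$ with $F_d$ homogeneous of degree $d$ and $F_d^{-1}(0)=\{0\}$. If $F(D)$ is conic for every irreducible component $D$ of $\{\det DF=0\}$, then $F(x)=F_d(x-a)$ for some $a\in\kappa^N$.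

The Euler field $E=\sum_jy_j\partial_{y_j}$ is tangent to every cone. So if the critical values of $F$ lie on cones, $E$ should lift through $F$ to a vector field without poles, and this lift is $\xi$.

**Step 1: the rational lift exists.** $F$ and $F_d$ are finite of degree $d^N$. As $p\nmid d^N$, the field extension defined by $F_d$ is separable, so $\det DF_d\ne0$. This is a form of degree $N(d-1)$, and it is the leading form of $J:=\det DF$. Hence $J\ne0$ and $\deg J=N(d-1)$. Let
$$\xi=J^{-1}\operatorname{adj}(DF)\,F,\qquad\text{the unique rational vector with }DF\cdot\xi=F.\tag{3}$$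

**Step 2: it suffices to look at one point of each critical component.** We claim that $\xi$ is polynomial, and we reduce this to a local statement. Write $\xi_i=r/s$ in lowest terms. An irreducible factor $u$ of $s$ divides $J$. At a point $q\in D=\{u=0\}$, $r$ and $s$ remain coprime in the factorial ring $\mathcal O_q$ and $s(q)=0$, so $\xi_i\notin\mathcal O_q$. Hence it suffices to find, for each component $D=\{u=0\}$ of $\{J=0\}$ ($u$ irreducible), one point $q\in D$ with $\xi_i\in\mathcal O_q$ for all $i$.

Fix $D$. Let $\Delta=F(D)=\{h=0\}$ with $h$ irreducible. By hypothesis $h$ is homogeneous, of degree $\delta$ say. Since $h\circ F$ vanishes on $D$, write $h\circ F=u^ev$ with $u\nmid v$, $e\ge1$.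

**Step 3: $D\to\Delta$ is separable.** This will provide coordinates along $D$. By the projection formula in $\mathbb P^N$, where $F^*\mathcal O(1)=\mathcal O(d)$,
$$\deg(D\to\Delta)\cdot\deg\Delta=d^{N-1}\deg D .$$
If $p>0$, then $p\nmid d$ and $\deg D\le\deg J=N(d-1)<p$. So $p\nmid\deg(D\to\Delta)$ and the extension $\kappa(D)/\kappa(\Delta)$ is separable. If $p=0$ there is nothing to prove.

**Step 4: adapted coordinates.** We choose coordinates in which $F$ is a power map across $D$. By Step 3, $D\to\Delta$ is étale at a general point. So we may choose $q\in D$ with $D$ smooth at $q$, $\Delta$ smooth at $F(q)$, $D\to\Delta$ étale at $q$, and $v(q)\ne0$. As $\Delta$ is smooth at $F(q)$, $h$ is part of a regular system of parameters $(h,y_2',\dots,y_N')$ at $F(q)$. Put $z_i=y_i'\circ F$. The $y_i'|_\Delta$ are parameters of $\Delta$ at $F(q)$, so by étaleness the $z_i|_D$ are parameters of $D$ at $q$. Hence $(u,z_2,\dots,z_N)$ is a regular system of parameters at $q$.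

**Step 5: $p\nmid e$.** This is needed to divide by $e$ and to take an $e$-th root. Suppose $p\mid e$ (so $p>0$). Then $F^*dh=d(u^ev)=u^e\,dv$, and
$$F^*(dh\wedge dy_2'\wedge\dots\wedge dy_N')=u^e\,dv\wedge dz_2\wedge\dots\wedge dz_N .$$
Near $F(q)$ the form $dh\wedge dy_2'\wedge\dots\wedge dy_N'$ is a unit times $dy_1\wedge\dots\wedge dy_N$, so the left side is a unit times $J\,dx_1\wedge\dots\wedge dx_N$. Hence $J$ vanishes along $D$ to order at least $e\ge p>N(d-1)=\deg J$. But then $u^e\mid J\ne0$ with $e>\deg J$, which is absurd.

**Step 6: the lift is regular at $q$.** Since $e$ is invertible in $\kappa$ and $v$ is a unit at $q$, Hensel's lemma gives $w\in\hat{\mathcal O}_q$ with $v=w^e$. Put $u'=uw$. Then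
$$\hat{\mathcal O}_q=\kappa[[u',z]],\qquad\hat{\mathcal O}_{F(q)}=\kappa[[h,y']],\qquad F^*h=u'^e,\qquad F^*y_i'=z_i .$$
As $h$ is homogeneous of degree $\delta$, Euler's formula says $E(h)=\delta h$. So
$$E=\delta h\,\partial_h+\sum_i\beta_i\,\partial_{y_i'},\qquad\beta_i=E(y_i')\text{ regular at }F(q).$$
This is where conicity enters: the coefficient of $\partial_h$ vanishes on $\Delta$. Define the continuous derivation of $\hat{\mathcal O}_q$
$$\theta=\tfrac\delta e\,u'\partial_{u'}+\sum_iF^*(\beta_i)\,\partial_{z_i}.$$
The continuous derivations $\theta\circ F^*$ and $F^*\circ E$ from $\hat{\mathcal O}_{F(q)}$ to $\hat{\mathcal O}_q$ agree on $h$, because $\theta(u'^e)=\delta u'^e=F^*(\delta h)$. They agree on $y_i'$, because $\theta(z_i)=F^*\beta_i$. So they are equal. Applied to the coordinate $y_j$, this gives $\theta(F_j)=F_j$, where now $F_j$ is the $j$-th component of $F$. By the chain rule $\theta(F_j)=\sum_i\frac{\partial F_j}{\partial x_i}\theta(x_i)$, so $DF\cdot(\theta(x_i))_i=F$. As $J\ne0$, comparison with (3) gives $\xi_i=\theta(x_i)$. Thus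
$$\xi_i\in\hat{\mathcal O}_q\cap\operatorname{Frac}(\mathcal O_q)=\mathcal O_q .$$
For the last equality: if $r=s\hat c$ with $r,s\in\mathcal O_q$, $\hat c\in\hat{\mathcal O}_q$, then $r\in s\hat{\mathcal O}_q\cap\mathcal O_q=s\mathcal O_q$ by faithful flatness. By Step 2, $\xi$ is polynomial.

**Step 7: $\xi$ is an affine homothety field, and $F$ is homogeneous about its zero.** If $\xi$ had degree $m\ge2$ with top part $\xi_m$, the part of degree $d-1+m>d$ of $DF\cdot\xi=F$ would be $DF_d\cdot\xi_m=0$. This gives $\xi_m=0$, a contradiction. So $\xi=\xi_1+\xi_0$ with $\xi_1$ linear and $\xi_0$ constant. In degree $d$ we get $DF_d\cdot\xi_1=F_d=\frac1dDF_d\cdot x$ by Euler's formula, so $\xi_1=x/d$. Write $\xi_0=-a/d$. Then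
$$DF(x)\cdot(x-a)=d\,F(x).$$
With $F^a(y)=F(a+y)$ this reads $DF^a(y)\cdot y=d\,F^a(y)$. By Euler's formula the component of degree $i$ of $F^a$ is killed by $i-d$, which is invertible in $\kappa$ for $0\le i<d$, since $p=0$ or $p>d$. So $F^a$ is homogeneous of degree $d$, that is, $F^a=F_d$ and $F(x)=F_d(x-a)$. $\square$

## 6. Hypersurfaces seen from far away

We prove Theorem 2. For a hypersurface $V\subset\mathbb A^N_K$ and $b\in K^*$ let
$$\tilde V_b\subset\kappa^N\ \text{ be the set of reductions of points of }(b^{-1}V)\cap O^N .$$
This is what $V$ looks like at scale $|b|$. For example, let $V=\{x^2=s^2y\}$ with $s\ne0$. At scale $b$ the equation is $x^2=(s^2/b)y$. By Fact 1 below, $\tilde V_b$ is the line $\{x=0\}$ if $|b|>|s|^2$, the line $\{y=0\}$ if $|b|<|s|^2$, and a parabola if $|b|=|s|^2$.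

**Fact 1.** *Let $V=\{h=0\}$ and scale $h(bx)$ to have Gauss norm $1$, with reduction $\bar h\ne0$. Then $\tilde V_b=\{\bar h=0\}$; so $\tilde V_b$ is empty or a hypersurface.* The inclusion $\subset$ is clear. Conversely let $\bar h(\bar x)=0$ and let $x\in O^N$ lift $\bar x$. Choose $w\in O^N$ with $\bar h(\bar x+\bar w)\ne0$; then $\bar h(\bar x+T\bar w)\ne0$ in $\kappa[T]$. Let $P(T)\in O[T]$ be the restriction of the scaled $h(bx)$ to the line $x+Tw$; it has Gauss norm $1$. Factor
$$P=c'\prod_i(T-\alpha_i)\prod_j(1-T/\beta_j),\qquad|\alpha_i|\le1<|\beta_j| .$$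
Each factor other than $c'$ has Gauss norm $1$, so $|c'|=1$, and the reduction of $P$ is $\bar c'\prod_i(T-\bar\alpha_i)$. It vanishes at $T=0$, so some $|\alpha_i|<1$. The point $x+\alpha_iw$ lies in $b^{-1}V\cap O^N$ and reduces to $\bar x$.

**Fact 2.** *For fixed $V$ and $|b|$ large, $\tilde V_b$ is conic.* Write $h=\sum_{j\le e}h_j$ with $h_j$ homogeneous of degree $j$ and $h_e\ne0$. Then $h(bx)=\sum b^jh_j(x)$, and for $|b|$ large $|b|^e\|h_e\|$ is strictly larger than the other $|b|^j\|h_j\|$. So $\bar h$ is the reduction of a multiple of $h_e$, hence homogeneous.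

How large $|b|$ must be depends on $V$. The next two facts remove this dependence for hypersurfaces with finite orbit.

**Fact 3.** *Let $f$ be as in Theorem 2, $R=\max_i\|f_i\|^{1/i}>1$. If $|b|>R$, then $\tilde G^n(\tilde V_b)\subset\widetilde{f^n(V)}_{b^{d^n}}$ for all $n\ge0$.* We have
$$b^{-d}f(bx)=G+\sum_ib^{-i}f_i,\qquad\|b^{-i}f_i\|\le(R/|b|)^i<1 .$$
So this map has coefficients in $O$ and reduces to $\tilde G$. If $x\in O^N$ and $bx\in V$, then $b^{-d}f(bx)\in O^N$ is a point of $b^{-d}f(V)$ which reduces to $\tilde G(\bar x)$. This is the case $n=1$. As $|b^d|>|b|>R$, we may iterate.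

**Fact 4.** *If moreover $V$ has finite forward orbit, every component of $\tilde V_b$ is conic as soon as $|b|>R>1$.* The set $\{f^j(V)\}$ is finite and $|b^{d^n}|\to\infty$. So by Fact 2 there is an $n$ such that the reductions at scale $b^{d^n}$ of all the $f^j(V)$ are conic. By Fact 3, $\tilde V_b\subset(\tilde G^n)^{-1}(W)$ where $W$ is empty or a conic hypersurface; if $W=\emptyset$, then $\tilde V_b=\emptyset$. Otherwise $(\tilde G^n)^{-1}(W)$ is conic, because $\tilde G^n$ is homogeneous. It is the zero set of a single nonconstant polynomial, because $\tilde G^n$ is surjective, so it has pure dimension $N-1$. By Fact 1, $\tilde V_b$ is empty or of pure dimension $N-1$. So it is a union of components of $(\tilde G^n)^{-1}(W)$, and components of conic sets are conic.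

**Proof of Theorem 2.** Suppose $R>1$.

**Step 1: rescale so that the reduction remembers the lower terms.** The value group is divisible, so $R=|c|$ with $c\in K^*$. Put
$$F(x)=c^{-d}f(cx)=G+\sum_ic^{-i}f_i\in O[x]^N .$$
Some coefficient of some $c^{-i}f_i$, $i\ge1$, has absolute value $1$, so $\tilde F\ne\tilde G$. The leading form of $\tilde F$ is $\tilde G$, with $\tilde G^{-1}(0)=\{0\}$.

**Step 2: lift the critical components of $\tilde F$ to those of $f$.** As in Step 1 of Lemma A, $\det D\tilde G\ne0$, so $\det D\tilde F\ne0$. Hence $\det DF$ has Gauss norm $1$ and reduction $\det D\tilde F$. Factor $\det DF=\epsilon\prod_lh_l^{n_l}$ with $h_l$ irreducible of Gauss norm $1$; by multiplicativity $\epsilon$ is a unit of $O$. Let $D$ be a component of $\{\det D\tilde F=0\}$. It lies in some $\{\bar h_l=0\}$. Since $DF(x)=c^{1-d}(Df)(cx)$, the set $Z=c\{h_l=0\}$ is a component of $C_f'$.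

**Step 3: $\tilde F(D)$ is conic.** Let $\bar z\in D$. By Fact 1, applied to $\{h_l=0\}$ at scale $1$, $\bar z$ lifts to $z\in O^N$ with $h_l(z)=0$. Then $c^dF(z)=f(cz)\in f(Z)$, so $\tilde F(\bar z)\in\widetilde{f(Z)}_{c^d}$. Thus $\tilde F(D)\subset\widetilde{f(Z)}_{c^d}$. Now $f(Z)$ has finite orbit and $|c^d|=R^d>R$, so Fact 4 applies to $f(Z)$ at scale $c^d$. The set $\tilde F(D)$ is irreducible, closed and of dimension $N-1$, so it is a component of $\widetilde{f(Z)}_{c^d}$. Hence it is conic. (Fact 4 would not apply to $Z$ itself at scale $c$, where $|c|=R$; what helps is that critical *values* live at scale $R^d$.)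

**Step 4: contradiction with the normalization.** By Lemma A, $\tilde F(x)=\tilde G(x-a)$. Its part of degree $d-1$ is $-D\tilde G\cdot a$, and the $I$-coefficients of this part vanish because $f$ is normalized. The $I$-minor of $a\mapsto D\tilde G\cdot a$ is $\tilde\delta_I\ne0$, because $|\delta_I|=1$. So $a=0$ and $\tilde F=\tilde G$, contradicting Step 1. Hence $R\le1$. $\square$

## 7. From integrality to isotriviality

**Proof of Theorem 1.**

**Step 1: a normal form with constant leading form.** The map $\Phi:B\to\mathsf M_d^N$ is a morphism to a variety and $B$ is irreducible, so it suffices that $\Phi$ is constant on a dense subset. Hence we may shrink $B$ to a nonempty open subset, and we may replace $B$ by an irreducible variety dominating it.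

After shrinking, $B$ is affine and $f$ is given by forms $F_0,\dots,F_N$ with coefficients in $\mathcal O(B)$. Since $f_t^*H=dH$ for all $t$, all coefficients of $F_0$ other than that of $x_0^d$ vanish at every point of $B$, and $F_0=u\,x_0^d$ with $u$ nowhere zero. Dividing by $u$, we get $f_t$ as in (1) with coefficients in $\mathcal O(B)$ and leading form $G_t$.

Let $N\ge2$ and fix $g=f_{t_0}|_H$. By hypothesis the closed set
$$\{(t,\sigma)\in B\times\mathrm{PGL}_N:\ \sigma\circ f_t|_H\circ\sigma^{-1}=g\}$$
surjects onto $B$, so one of its irreducible components dominates $B$. Pull back to this component, shrink it so that $\sigma$ lifts to $\mathrm{GL}_N$, and conjugate $f_t$ by this linear map of $\mathbb A^N$. Now $f_t|_H=g$ for all $t$. Let $G$ be a fixed lift of $g$ over $k$. Then $G_t=u(t)G$, and $u$ is regular and nowhere zero. For $N=1$ the same holds with $G=x^d$.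

Pass to an irreducible component, dominating $B$, of the finite cover $\{c^{d-1}=u\}$. Conjugating by $x\mapsto cx$ turns $f_t$ into $c\,f_t(c^{-1}x)$, whose leading form is $c^{1-d}uG=G$. Finally conjugate by a translation. The linear system for $a$ has constant matrix with determinant $\delta_I\in k^*$, so it has a solution $a\in\mathcal O(B)^N$. Being PCF is invariant under conjugation. So now
$$f_t=G+f_{1,t}+\dots+f_{d,t}\ \text{ is normalized, coefficients in }\mathcal O(B),\ G\text{ independent of }t,\ \text{every }f_t\text{ PCF}.\tag{4}$$

**Step 2: an absolute value on $k$ adapted to $G$.** We look for one to which Theorem 2 applies and for which some $|p^{-1}|>1$. By the Nullstellensatz, $x_i^M=\sum_jA_{ij}G_j$ with $A_{ij}\in k[x]$. Let $S\subset k^*$ be the finite set consisting of $\delta_I$ and of all nonzero coefficients of the $G_j$ and $A_{ij}$. *For all but finitely many primes $p$ there is an absolute value on $k$ extending the $p$-adic one on $\mathbb Q$, with $|s|=1$ for all $s\in S$.*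

Let $T$ be a transcendence basis of $k/\mathbb Q$. Put on $\mathbb Q(T)$ the Gauss absolute value (for a polynomial, the maximum of the $p$-adic absolute values of its coefficients), and extend it to the algebraic extension $k$. Each $s\in S$ has a minimal polynomial over $\mathbb Q(T)$, with nonzero constant term as $s\ne0$. Its finitely many nonzero coefficients are quotients of nonzero polynomials over $\mathbb Q$. For all but finitely many $p$ all rational coefficients involved are $p$-adic units, and then the nonzero coefficients of the minimal polynomial have absolute value $1$. So $s$ is a root of a monic polynomial with coefficients of absolute value at most $1$, and so is $s^{-1}$ (reverse the polynomial and divide by the constant term). Hence $|s|\le1$ and $|s^{-1}|\le1$.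

Fix such a $p>\max(d,N(d-1))$. Then $G$ has coefficients in $O$ and $|\delta_I|=1$. Reducing $x_i^M=\sum_jA_{ij}G_j$ shows $\tilde G^{-1}(0)=\{0\}$. So Theorem 2 applies to $(k,|\cdot|)$ and $G$.

**Step 3: evaluate at a bad parameter.** Suppose some coefficient $\alpha\in\mathcal O(B)$ of some $f_{i,t}$ is non-constant. Then $\alpha(B)\subset\mathbb A^1(k)$ is constructible and dense, hence cofinite. So there are $n\ge1$ and $t\in B(k)$ with $\alpha(t)=p^{-n}$, and $|\alpha(t)|>1$. But $f_t$ is normalized and PCF, so $|\alpha(t)|\le1$ by Theorem 2, a contradiction. Hence all coefficients are constant, $f_t$ does not depend on $t$, and $\Phi$ is constant. Only the hypothesis at closed points was used. $\square$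

## 8. Descent, finiteness, flags and cones

**Theorem 3.**
1. *Descent.* If $k_0\subset k$ is algebraically closed and $G$ has coefficients in $k_0$, every normalized PCF $f$ over $k$ with leading form $G$ has all coefficients in $k_0$.
2. *Finiteness.* For given $G$, $m\ge0$, $n\ge1$ there are only finitely many normalized $f$ with leading form $G$ and $f^{m+n}(C_f')\subset f^m(C_f')$. Hence for a given $g$ there are at most countably many conjugacy classes of PCF $f$ with $f|_H$ conjugate to $g$.
3. *Relative rigidity.* For any algebraic family of PCF maps with $f^*H=dH$ (no hypothesis on $f|_H$), the images of $B$ in $\mathsf M_d^N$ (via $f_t$) and in $\mathsf M_d^{N-1}$ (via $f_t|_H$) have the same dimension.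
4. *Flags.* If $\mathbb P^N=L_N\supset L_{N-1}\supset\dots\supset L_r$ are linear subspaces ($\dim L_i=i$), $L_{i-1}$ is totally invariant for $f_t|_{L_i}$ for all $t$ and all $i>r$, and $f|_{L_r}$ is isotrivial (automatic if $r=0$), then a family $f$ of PCF maps is isotrivial.
5. *Necessity of the hypothesis; $N=2$.* Every PCF $g$ on $\mathbb P^{N-1}$ is $f|_H$ for a PCF $f$ (its cone), so the hypothesis on $f|_H$ cannot be dropped when $N\ge2$ and non-isotrivial PCF families exist on $\mathbb P^{N-1}$. For $N=2$, $k=\mathbb C$: in any non-isotrivial family of PCF maps with $f^*H=dH$, $f|_H$ is a family of flexible Lattès maps. Such families exist if and only if $d$ is a perfect square.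

**Lemma B.** If $f$ is PCF with $f^*H=dH$, $N\ge2$, $g=f|_H$, then $\overline{C_f'}\cap H=C_g$ and $g$ is PCF. More precisely $P(g):=\bigcup_{n\ge1}g^n(C_g)=H\cap\bigcup_{n\ge1}f^n(\overline{C_f'})$ is a proper closed subset of $H$.

*Proof.* The leading form of $\det Df$ is $\det DG$, so $\overline{C'_f}\cap H$ is the zero set of $\det DG$ in $H$. Let $x\ne0$. By Euler, $DG(x)x=dG(x)\ne0$, so $DG(x)$ maps the line through $x$ isomorphically onto the line through $G(x)$. Up to identifications of tangent spaces, the differential of $g$ at $[x]$ is the induced map $k^N/kx\to k^N/kG(x)$. So $\det DG(x)=0$ if and only if this differential is not invertible. Hence $\overline{C'_f}\cap H=C_g$. As $f^{-1}(H)=H$, a point of $H$ in $f^n(\overline{C_f'})$ comes only from points of $H$, so $f^n(\overline{C_f'})\cap H=g^n(C_g)$. Taking the union over $n\ge1$ gives the formula for $P(g)$. On the right there are only finitely many irreducible hypersurfaces. None of them contains $H$, since $f^n(\overline Z)=H$ would force $\overline Z\subset f^{-n}(H)=H$. So $P(g)$ is closed, and its components have dimension $N-2$. For a component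 $Y$ of $C_g$, each $g^n(Y)$, $n\ge1$, is irreducible closed of dimension $N-2$ inside $P(g)$, hence one of the finitely many components of $P(g)$. So $g$ is PCF. $\square$

**Proof of (1).** We use Theorem 2 in residue characteristic $0$. Let $c\notin k_0$ be a coefficient of $f$. It is transcendental over $k_0$. Take on $k_0(c)$ the absolute value trivial on $k_0$ with $|c|>1$ (the degree valuation), and extend it to $k$ by Gauss norms on a transcendence basis followed by an algebraic extension. The residue field contains $k_0$, so $p=0$. As $|\cdot|$ is trivial on $k_0$, $G$ has coefficients in $O$ and $|\delta_I|=1$. The Nullstellensatz identities for $G$, with coefficients in $k_0$, reduce to show $\tilde G^{-1}(0)=\{0\}$. Theorem 2 gives $|c|\le1$, a contradiction.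

**Proof of (2).** Let $\mathcal A$ be the affine space of normalized $f$ with leading form $G$. By Chevalley's theorem $X_m=\{(f,y):y\in f^m(C_f')\}\subset\mathcal A\times\mathbb A^N$ is constructible, being an image of $\{(f,x):\det Df(x)=0\}$. The set $\mathcal A_{m,n}$ defined by $f^{m+n}(C_f')\subset f^m(C'_f)$ is the complement of the projection of $X_{m+n}\setminus X_m$, so it is constructible.

Each $f\in\mathcal A_{m,n}$ is PCF. Indeed, let $\Lambda$ be the finite set of components of $f^m(C_f')$. For $Y\in\Lambda$, $f^n(Y)$ is an irreducible closed hypersurface contained in $f^m(C'_f)$, so it belongs to $\Lambda$. Thus $f^n$ maps $\Lambda$ to itself, and all components of $C_f'$ have finite orbit.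

If $\mathcal A_{m,n}$ were infinite, it would contain an irreducible locally closed subvariety $B$ of positive dimension, which we may take affine, and some coefficient would be non-constant on $B$. Over $B$ the situation is (4), and Steps 2 and 3 of Section 7 give a contradiction.

Now let $f$ be PCF. For each component $Z_i$ of $C_f'$ there are $m_i\ge0,n_i\ge1$ with $f^{m_i+n_i}(Z_i)=f^{m_i}(Z_i)$. With $m=\max m_i$, $n=\prod n_i$ we get $f^{m+n}(C_f')=f^m(C'_f)$. By Step 1 of Section 7 for a single map, every $f$ with $f|_H$ conjugate to $g$ is conjugate to a normalized one with the chosen leading form $G$. So there are countably many classes at most.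

**Proof of (3).** Let $\Phi:B\to\mathsf M_d^N$ and $\rho:B\to\mathsf M_d^{N-1}$ be the two maps. On an irreducible component $T$ of a fiber of $\rho$, $\Phi$ is constant by Theorem 1.

Conversely let $T$ be an irreducible component of a fiber of $\Phi$ and fix $t_0\in T$. For $t\in T$ write $f_t=\sigma_tf_{t_0}\sigma_t^{-1}$. Then $\sigma_t^{-1}H$ is totally invariant for $f_{t_0}$, and $f_t|_H$ is conjugate to the restriction of $f_{t_0}$ to it. A totally invariant hyperplane occurs with multiplicity at least $d-1$ in the critical divisor: in coordinates where it is $\{x_0=0\}$, the Jacobian determinant is divisible by $x_0^{d-1}$, as seen in Section 2. The critical divisor has degree $(N+1)(d-1)$, so there are at most $N+1$ such hyperplanes. Hence $\rho$ takes finitely many values on $T$, and it is constant on the irreducible $T$.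

For general $b\in B$, the fiber of $\Phi$ through $b$ has dimension $\dim B-\dim\Phi(B)$ at $b$, and likewise for $\rho$. A component through $b$ of either fiber lies in the fiber through $b$ of the other map. So the two dimensions agree, and $\dim\Phi(B)=\dim\rho(B)$.

**Proof of (4).** By Lemma B, applied to $L_i\supset L_{i-1}$ for $i=N,N-1,\dots$ as long as $i\geq 2$, every $f_t|_{L_i}$ with $i\ge\max(r,1)$ is PCF. Now apply Theorem 1 to $f|_{L_i}$ with the hyperplane $L_{i-1}$, successively for $i=r+1,\dots,N$.

**Proof of (5).** Let $g$ be PCF on $\mathbb P^{N-1}$ with lift $G$, and let $f=G$ on $\mathbb A^N$. By the proof of Lemma B, $C_f'=\{\det DG=0\}$ is the cone over $C_g$. Since $G(\lambda x)=\lambda^dG(x)$ and the field is algebraically closed, $f$ maps the cone over a hypersurface $Y$ onto the cone over $g(Y)$. So $f$ is PCF and $f|_H=g$. (When $N=2$ and $Y$ is a point, the cone is a line through $0$.) Let $(g_t)$ be a non-isotrivial PCF family on $\mathbb P^{N-1}$. After shrinking $B$ it has lifts $G_t$ with regular coefficients and is still non-isotrivial. The family $f_t=G_t$ is then PCF, and by (3)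 $\dim\Phi(B)=\dim\rho(B)>0$.

Let $N=2$, $k=\mathbb C$, and let $f$ be non-isotrivial. By Theorem 1, $f|_H$ is non-isotrivial, and by Lemma B it is a family of PCF maps of $\mathbb P^1$. By Thurston's rigidity theorem (Douady–Hubbard, *Acta Math.* 171 (1993); McMullen, *Ann. of Math.* 125 (1987), Thm 2.2) it is a family of flexible Lattès maps. These are maps induced by $Q\mapsto mQ+Q_0$, with $m\in\mathbb Z$ and $2Q_0=0$, on the quotient of an elliptic curve by $\pm1$. Their degree $m^2$ is a perfect square.

Conversely let $d=m^2$, $m\ge2$, and let $g_t$ be induced by $[m]$ on $E_t:y^2=x(x-1)(x-t)$ via $x:E_t\to\mathbb P^1$, so $g_t\circ x=x\circ[m]$, for $t\ne0,1$. As $[m]$ is unramified, ramification indices satisfy $e_{g_t}(x(Q))\,e_x(Q)=e_x(mQ)$. So $x(Q)$ is critical if and only if $mQ\in E_t[2]$ and $Q\notin E_t[2]$. Thus the critical values lie in $x(E_t[2])=\{0,1,t,\infty\}$, which $g_t$ maps into itself, and $g_t$ is PCF. All four points are post-critical. If $m\ge3$, each point of $E_t[2]$ has $m^2>4$ preimages under $[m]$, so some lie outside $E_t[2]$. If $m=2$, the three nonzero points of $E_t[2]$ give critical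 values, and $g_2$-images of these, that is, $x$ of their doubles, give $\infty=x(0)$. The cross-ratio of $\{0,1,t,\infty\}$ varies, and conjugate maps have projectively equivalent post-critical sets, so $(g_t)$ is non-isotrivial. The cones give the required families. $\square$

## 9. Bounds at every place

**Theorem 4.** Let $K=\mathbb C$, or let $K$ be a complete algebraically closed non-archimedean field of characteristic $0$ with nontrivial absolute value (any residue characteristic). Given $G$ over $K$, there is a constant $C$ such that all normalized PCF $f$ over $K$ with leading form $G$ have coefficients of absolute value $\le C$. Consequently, if $G$ is defined over a number field $E$, the normalized PCF maps with leading form $G$ are all defined over $\overline{\mathbb Q}$, have coefficients integral outside a finite set of places of $E$ depending only on $G$, and have bounded height. So only finitely many are defined over fields of bounded degree.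

In Section 6 the rescaled map reduced *exactly* to $\tilde G$ at every scale beyond $R$, so Fact 4 could use as many iterates as it liked. Over $\mathbb C$ there is no reduction, and the number of iterates needed is not bounded. Two replacements are made. Instead of reducing we pass to a limit, a map over a field of characteristic $0$, where Lemma A holds without restriction. Instead of comparing whole hypersurfaces we follow curves in one well-chosen periodic direction, and control the errors there by a contraction argument.

Suppose the first assertion fails. Then there are normalized PCF maps $f_j$ ($j\ge1$) with leading form $G$ and $R_j=\max_i\|f_{j,i}\|^{1/i}\to\infty$. Choose $c_j\in K$ with $|c_j|=R_j$ and put $F_j(x)=c_j^{-d}f_j(c_jx)$. Its lower coefficients are bounded by $1$, and one of them has absolute value $1$. $K^N$ carries the maximum norm.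

**Step 1: a limit map with a non-conic critical value hypersurface.** Let $U$ be a nonprincipal ultrafilter on $\mathbb N$. Let $\kappa$ be the ring of bounded sequences in $K$ modulo those with $\lim_U|a_j|=0$. It is a field: if $\lim_U|a_j|>0$, then $1/a_j$ is bounded for $U$-many $j$. It is algebraically closed, since a monic polynomial with bounded coefficients has bounded roots, and one can choose a root for each $j$. It contains $K$ through constant sequences, and it has the absolute value $|[a_j]|=\lim_U|a_j|$. If $K=\mathbb C$, then $\kappa=\mathbb C$, because bounded sequences have $U$-limits.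

Let $F=[F_j]$. It has leading form $G$, it is normalized, and $F\ne G$, since one of finitely many coefficients has absolute value $1$ for $U$-many $j$. If $F(D)$ were conic for all components $D$ of $\{\det DF=0\}$, Lemma A in characteristic $0$ would give $F=G(x-a)$. The normalization would give $a=0$ as in Section 6, and $F=G$, a contradiction. So some $F(D)$ is not conic.

**Step 2: equations for the critical values, uniform in $j$.** The forms $G_1,\dots,G_N$ are a regular sequence of degree $d$, so $K[x]/(G)$ has dimension $d^N$. Fix $d^N$ monomials forming a basis. Let $\mathcal R$ be the polynomial ring over $K$ in the coefficients of the lower terms of a universal $F^u=G+\sum F_i^u$, the coefficients of $F_i^u$ having weight $i$. Giving each $x_i$ weight $1$, the components of $F^u$ are homogeneous of weight $d$. Consider $\mathcal R[x]$ as a module over $\mathcal R[y]$ via $y=F^u$, with $y_j$ of weight $d$. All variables have positive weight, and modulo the variables of $\mathcal R[y]$ we get $K[x]/(G)$. So by induction on the weight (graded Nakayama) the chosen monomials generate $\mathcal R[x]$ over $\mathcal R[y]$.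 The rank of $\mathcal R[x]$ over $\mathcal R[y]$ is $d^N$, the degree of $F^u$ over $\operatorname{Frac}\mathcal R$. So the kernel of $\mathcal R[y]^{d^N}\to\mathcal R[x]$ has rank $0$ inside a free module, hence is $0$, and the monomials form a basis.

Therefore $\mathcal N(y)=\operatorname{Norm}(\det DF^u)\in\mathcal R[y]$, the determinant of multiplication by $\det DF^u$, is defined and commutes with specialization of the coefficients. For a specialization $F'$ over an algebraically closed field and a point $y_0$, the value at $y_0$ is the determinant of multiplication by $\det DF'$ on the coordinate ring of the fiber over $y_0$. It vanishes if and only if $\det DF'$ vanishes somewhere on the fiber. So the zero set of the specialized norm is $F'(\{\det DF'=0\})$.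

Let $\mathcal N_j$ and $\mathcal N_F$ be the specializations to $F_j$ and $F$. The $\mathcal N_j$ have bounded coefficients and $[\mathcal N_j]=\mathcal N_F$. By Step 1 the zero set of $\mathcal N_F$ has a non-conic component, so $\mathcal N_F$ is not homogeneous. It has nonzero homogeneous components of two degrees $i<i'$.

**Step 3: a periodic direction.** By Lemma B, $g$ is PCF and $P(g)$ is a proper closed subset of $\mathbb P^{N-1}$ (for $N=1$ put $P(g)=\emptyset$). Periodic points of $g$ are Zariski dense in $\mathbb P^{N-1}(K)$ (Fakhruddin, *J. Ramanujan Math. Soc.* 18 (2003), Thm 5.1; trivial for $N=1$), and so are those outside $P(g)$. They are also dense in $\mathbb P_\kappa^{N-1}$: expand a form over $\kappa$ vanishing on them along a $K$-basis of $\kappa$, and each coordinate is a form over $K$ vanishing on them. So there is a periodic $q\in\mathbb P^{N-1}(K)\setminus P(g)$ at which the two components of $\mathcal N_F$ of degrees $i,i'$ are nonzero. Let $m$ be its period. A lift $q^*$ satisfies $G^m(q^*)=\mu q^*$ with $\mu\ne0$. Replacing $q^*$ by $\hat q=\lambda q^*$ with $\lambda^{d^m-1}=\mu^{-1}$ gives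 $G^m(\hat q)=\hat q$.

The polynomial $\mathcal N_F(s\hat q)\in\kappa[s]$ has nonzero coefficients in degrees $i$ and $i'$, so it has a root $s_0\ne0$. As $|K^*|$ is dense in $\mathbb R_{>0}$, we can choose $0<r_1<|s_0|<r_2$ in $|K^*|$ such that it has no root with $|s|=r_1$ or $|s|=r_2$.

No $g^i(q)$ lies in $C_g$: otherwise $g^{i+1}(q)\in P(g)$, and as $P(g)$ is forward invariant and $q$ is periodic, $q\in P(g)$. So the differential of $g^m$ at $q$ is invertible.

**Step 4: curves that land on the line $K\hat q$.** Write $K^N=K\hat q\oplus M$ and $D=d^m$. A map $\{|\omega|\le\rho\}\to M$ is called *analytic* if it is continuous and holomorphic inside (for $K=\mathbb C$), respectively given by a power series convergent on the closed disc (otherwise). These maps form a Banach space for the supremum norm. For $f$ with leading form $G$ put $R(f)=\max_i\|f_i\|^{1/i}$.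

**Lemma C.** *There are $\rho,\sigma\in(0,1)$, $\rho\in|K^*|$, and $R_0\geq 1$, depending on $G$ and $q$, such that if $f$ has leading form $G$ and $R(f)=R=|c|\ge R_0$, then for every $n\ge0$ there is an analytic $\varphi_n:\{|\omega|\le\rho\}\to M$ with $\varphi_n(0)=0$, $|\varphi_n|\le\sigma$ and*
$$f^{nm}\big(X(\hat q+\varphi_n(c/X))\big)\in K\hat q\qquad\text{for }|X|\ge R/\rho .\tag{5}$$

*Proof.* Take $\varphi_0=0$. The plan is to construct $\varphi_{n+1}$ from $\varphi_n$ by pulling back under $f^m$, with $\rho,\sigma$ unchanged.

*Uniform form of $f^m$.* With $b=c^{d^l}$ we have $c^{-d^{l+1}}f^{l+1}(cx)=b^{-d}f\big(b\cdot c^{-d^l}f^l(cx)\big)$. The map $b^{-d}f(bx)$ has leading form $G$ and lower coefficients of size at most $(R/|b|)^i\le1$. Composing $m$ such maps, we get $c^{-D}f^m(cx)=G^m+\sum_{i=1}^D\Phi_i$ with $\Phi_i$ homogeneous of degree $D-i$ and coefficients bounded independently of $f$. With $\omega=c/X$, inserting $\omega^{-1}(\hat q+v)$ for $x$ gives, for $v\in M$,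
$$f^m(X(\hat q+v))=X^D\Big(G^m(\hat q+v)+\sum_i\omega^i\Phi_i(\hat q+v)\Big)=X^D\big(a(\omega,v)\hat q+b(\omega,v)\big),$$
with $a$ scalar, $b\in M$, both polynomials with coefficients bounded independently of $f$, and $a(0,0)=1$, $b(0,0)=0$. (From here on, $b$ denotes this function.) In the chart $v\mapsto[\hat q+v]$ the map $g^m$ is $v\mapsto b(0,v)/a(0,v)$. So $A:=\partial_vb(0,0)$ is the differential of $g^m$ at $q$. It is invertible and independent of $f$.

*Estimates.* There are $\sigma_0\in(0,1)$ and a constant $C_1$, independent of $f$, such that for $|\omega|\le\rho\le\sigma_0$ and $|v|,|v'|\le\sigma\le\sigma_0$ the following hold, where $a'=a(\omega,v')$, $b'=b(\omega,v')$: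
$$|a-1|\le\tfrac12,\quad|a-1|\le C_1(\rho+\sigma),\quad|b|\le C_1(\rho+\sigma),\quad|b(\omega,0)|\le C_1\rho,\quad|a-a'|\le C_1|v-v'| .$$
Moreover $b=Av+b(\omega,0)+b_1$ where every monomial of $b_1$ involves $v$ and has total degree at least $2$, so $|b_1-b_1'|\le C_1(\rho+\sigma)|v-v'|$. Put $E=b/a-Av$. Then $E(0,0)=0$, $|E(\omega,0)|\le2C_1\rho$, and from
$$E(\omega,v)-E(\omega,v')=\frac{b_1-b_1'}a+\Big(\frac1a-1\Big)A(v-v')-\frac{b'(a-a')}{aa'}$$
we get a constant $C_3\ge2C_1$, independent of $f$, with
$$|E(\omega,0)|\le C_3\rho,\qquad|E(\omega,v)-E(\omega,v')|\le C_3(\rho+\sigma)|v-v'| .$$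
Put $\eta(\omega,v)=c^{1-D}\omega^D/a(\omega,v)$. This is $c/Y$ for $Y=X^Da$. As $|a|\ge\frac12$, we have $|\eta|\le2R^{1-D}\rho^D$ and $|\eta(\omega,v)-\eta(\omega,v')|\le C_4R^{1-D}|v-v'|$ with $C_4=4C_1$.

*Choice of constants.* Let $\|A^{-1}\|$ be the operator norm. Choose $\sigma\le\sigma_0$ with $2\|A^{-1}\|C_3\sigma\le\frac14$. Then choose $\rho\le\sigma$ in $|K^*|$ with $\|A^{-1}\|C_3\rho\le\frac\sigma8$. Then choose $R_0\ge1$ so large that $\|A^{-1}\|\frac{4\sigma}\rho C_4R_0^{1-D}\le\frac14$, $2\|A^{-1}\|R_0^{1-D}\le\frac18$ and $2R_0^{1-D}\le\frac12$. In particular $|\eta|\le\rho/2$.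

*The contraction.* Given $\varphi=\varphi_n$, consider on analytic $v$ with $\|v\|\le\sigma$
$$T(v)(\omega)=-A^{-1}\big[E(\omega,v(\omega))-\varphi(\eta(\omega,v(\omega)))\big].$$
It is analytic, because $\sup|a-1|\le\frac12$ makes $1/a$ analytic and $|\eta|\le\rho/2<\rho$. On $\{|\cdot|\le\rho/2\}$, $\varphi$ has Lipschitz constant at most $4\sigma/\rho$. This follows from Cauchy's estimate if $K=\mathbb C$. If $K$ is non-archimedean and $\varphi=\sum\varphi_{(l)}\omega^l$, then $|\varphi_{(l)}|\rho^l\le\sigma$ and $|\omega^l-\omega'^l|\le\rho^{l-1}|\omega-\omega'|$ give even $\sigma/\rho$. Since $\varphi(0)=0$, the Schwarz lemma (coefficientwise if non-archimedean) gives $|\varphi(\eta)|\le\frac\sigma\rho|\eta|\le2\sigma R^{1-D}$. So $T$ has Lipschitz constant at most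
$$\|A^{-1}\|\Big(C_3(\rho+\sigma)+\frac{4\sigma}\rho C_4R^{1-D}\Big)\le\tfrac12,\qquad\text{and}\qquad\|T(0)\|\le\|A^{-1}\|\big(C_3\rho+2\sigma R^{1-D}\big)\le\tfrac\sigma4 .$$
Hence $T$ is a contraction of the ball $\|v\|\le\sigma$ into itself. Let $\psi$ be its fixed point. The equation $\psi=T(\psi)$ says $b/a=\varphi(\eta)$ along $v=\psi(\omega)$, that is,
$$f^m\big(X(\hat q+\psi(c/X))\big)=Y\big(\hat q+\varphi(c/Y)\big),\qquad|c/Y|\le\rho/2,\ \text{ so }|Y|\ge R/\rho .$$
At $\omega=0$ we have $\eta=0$ and $\psi(0)=-A^{-1}E(0,\psi(0))$. The map $v\mapsto-A^{-1}E(0,v)$ has Lipschitz constant at most $\frac12$ and fixes $0$, so $\psi(0)=0$. Put $\varphi_{n+1}=\psi$. Applying $f^{nm}$ to the displayed identity and using (5) for $n$, we get (5) for $n+1$. $\square$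

By the Schwarz lemma again, $|\varphi_n(\omega)|\le(\sigma/\rho)|\omega|$, uniformly in $n$ and $f$. For $N=1$ we have $M=0$, and all $\varphi_n$ are $0$.

**Step 5: escape.** We show that far points move away at a definite rate. From $x_i^M=\sum_jA_{ij}G_j$, with $A_{ij}$ taken homogeneous of degree $M-d$, we get $|x|^M\le\mathrm{const}\cdot|x|^{M-d}|G(x)|$. So $|G(x)|\ge2c_0|x|^d$ for some $c_0>0$ depending on $G$. (This $M$ is an exponent.) Also $|f_i(x)|\le\mathrm{const}\cdot R^i|x|^{d-i}$. Hence there is $C_0>0$ depending on $G$ with $|f(x)|\ge c_0|x|^d$ if $|x|\ge C_0R$, $R\ge1$. So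
$$|x|\ge\max\big(C_0R,(2/c_0)^{1/(d-1)}\big)\ \Longrightarrow\ |f^n(x)|\ge2^n|x|\text{ for all }n,\tag{6}$$
because $|f(x)|\ge c_0|x|^{d-1}|x|\ge2|x|$ and this can be iterated.

**Step 6: choice of the curves.** The finitely many hypersurfaces in $\bigcup_{n\ge1}f_j^n(\overline{C'_{f_j}})$ meet $H$ inside $P(g)\not\ni q$ by Lemma B (for $N=1$ they do not meet $H$). The closure of the line $K\hat q$ contains $q$, so none of them contains this line. They meet $K\hat q$ in finitely many points, of norm at most $B_j$ say. For large $j$ we have $\frac12r_1|\hat q|R_j^d\ge\max(C_0R_j,(2/c_0)^{1/(d-1)})$, as $d\ge2$. Choose $n_j$ with $2^{n_jm}\cdot\frac12r_1|\hat q|R_j^d>B_j$. Let $\varphi^{(j)}=\varphi_{n_j}$ be the map of Lemma C for $f_j$, $c_j$, and put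
$$\gamma_j(s)=s\big(\hat q+\varphi^{(j)}(c_j^{1-d}/s)\big),\qquad r_1\le|s|\le r_2 .$$
Since $|c_j^{1-d}/s|\le R_j^{1-d}/r_1\to0$, this is defined and analytic for large $j$ (also slightly beyond the annulus). Further, $|\gamma_j(s)-s\hat q|\le(\sigma/\rho)R_j^{1-d}\to0$ uniformly. As the $\mathcal N_j$ have bounded coefficients and degrees, $p_j(s)=\mathcal N_j(\gamma_j(s))$ satisfies
$$\sup_{r_1\le|s|\le r_2}|p_j(s)-\mathcal N_j(s\hat q)|\to0,\qquad\text{while }[\mathcal N_j(s\hat q)]=\mathcal N_F(s\hat q).\tag{7}$$

**Step 7: for $U$-many $j$, $p_j$ has a zero $s_j$ with $r_1\le|s_j|\le r_2$.** If $K=\mathbb C$, then by (7) the $p_j$ converge along $U$ to $\mathcal N_F(s\hat q)$, uniformly on the annulus. The limit has the zero $s_0$ in the annulus and none on its boundary, so Rouché's theorem applies.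

Let $K$ be non-archimedean. By the textbook theory of Newton polygons, the number of zeros of a nonzero Laurent series $\sum a_is^i$ convergent on the closed annulus is the largest index maximizing $|a_i|r_2^i$ minus the smallest index maximizing $|a_i|r_1^i$. For the polynomial $\mathcal N_F(s\hat q)$, factored over $\kappa$ into linear factors, no root has absolute value $r=r_1$ or $r_2$. So for each of these $r$ every factor has a unique dominant term at radius $r$. Hence the maximum is attained at a unique index, equal to the number of roots with $|s|<r$. The difference of the two indices is the number of roots with $r_1<|s|<r_2$, which is at least $1$. Write $p_j=\sum a_{j,i}s^i$ and $\mathcal N_j(s\hat q)=\sum b_{j,i}s^i$. The supremum of the absolute value of a Laurent series on $|s|=r$ is the maximum of its terms, so (7) gives $|a_{j,i}-b_{j,i}|r^i\to0$ uniformly in $i$ for $r=r_1,r_2$. Also $\lim_U|b_{j,i}|$ is the absolute value of the $i$-th coefficient of $\mathcal N_F(s\hat q)$. So for $U$-many $j$ the same unique indices are maximizing for $p_j$, and $p_j$ has a zero in the annulus.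

**Step 8: contradiction.** $U$ contains all cofinite sets, so take such a $j$, as large as needed. Put $X=c_j^ds_j$ and
$$y_j=c_j^d\gamma_j(s_j)=X\big(\hat q+\varphi^{(j)}(c_j/X)\big),\qquad|X|\ge r_1R_j^d\ge R_j/\rho,\qquad|y_j|\ge\tfrac12r_1|\hat q|R_j^d .$$
As $\mathcal N_j(\gamma_j(s_j))=0$, Step 2 gives $\gamma_j(s_j)=F_j(x)$ with $\det DF_j(x)=0$. So $y_j=c_j^dF_j(x)=f_j(c_jx)\in f_j(C'_{f_j})$. By (5),
$$f_j^{n_jm}(y_j)\in K\hat q\cap f_j^{n_jm+1}(C'_{f_j}),$$
so it has norm at most $B_j$. But (6) gives $|f_j^{n_jm}(y_j)|\ge2^{n_jm}|y_j|>B_j$. This contradiction proves the first assertion.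

**Step 9: heights.** Let $G$ be defined over a number field $E$. By Theorem 3(1) with $k_0=\overline{\mathbb Q}$, normalized PCF maps with leading form $G$ are defined over $\overline{\mathbb Q}$. Let $S$ be the set of places $v$ of $E$ that are archimedean, or have residue characteristic at most $\max(d,N(d-1))$, or satisfy $|\delta_I|_v\ne1$, or at which $G$ has bad reduction ($G$ is not integral or $\tilde G^{-1}(0)\ne\{0\}$). It is finite, by the Nullstellensatz identities over $E$. Let $f$ be defined over a finite extension $E'$ of $E$, and let $w\mid v$ be a place of $E'$; embed $E'_w$ into $\mathbb C_v$, with $\mathbb C_v=\mathbb C$ if $v$ is archimedean. Being PCF is preserved. If $v\notin S$, Theorem 2 over $\mathbb C_v$ shows that the coefficients of $f$ are integral at $w$. If $v\in S$, the first assertion over $\mathbb C_v$ bounds them by a constant $C_v(G)$, which does not depend on $f$, $E'$ or $w$. Since $\sum_{w\mid v}[E'_w:E_v]=[E':E]$, summing with the usual local weights shows that the height of the coefficient vector is at most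
$$\sum_{v\in S}\frac{[E_v:\mathbb Q_v]}{[E:\mathbb Q]}\log\max(1,C_v(G)),$$
where $\mathbb Q_v$ is the completion of $\mathbb Q$ at the place below $v$. Northcott's theorem gives the last statement. $\square$
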